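\title{Surfaces in hyperbolic space with mean curvature at most one: large area and short boundary}

\begin{abstract}
We study compact immersed surfaces in hyperbolic $3$-space of curvature $-1$ whose mean curvature satisfies $|H|\le 1$, and ask whether the length of the boundary bounds the area. It does not: for a suitable fixed boundary length there are embedded spheres with three holes, $|H|\le1$, and arbitrarily large area. Three is the smallest possible number of holes, because an explicit bound holds when every component has one or two boundary curves. If the number of holes is left free, the critical boundary length is $4\pi$: below it the area is bounded explicitly, for every topology, and above it there is no bound. The examples are radial graphs over a sphere with holes. Near each hole the graph follows a profile found by solving a Bernoulli equation.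
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb H^3$ be hyperbolic space of constant sectional curvature $-1$. The mean curvature $H$ of a surface is the average of its principal curvatures, so a geodesic sphere of radius $r$ has $H=\coth r>1$ and a horosphere has $H=1$. The mean curvature vector $\vec H$ is half the trace of the second fundamental form, and $|H|$ is its length; this needs no orientation. For a compact immersed surface $\Sigma$ with nonempty boundary we write $A$ for its area and $L$ for the length of $\partial\Sigma$. The following was conjectured in \cite{source}.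

\begin{quote}
\emph{There is a function $C:(0,\infty)\to(0,\infty)$ such that $A\le C(L)\,L$ for every compact immersed surface in $\mathbb H^3$ with $|H|\le 1$.}
\end{quote}

Here $C$ may depend on $L$ only, and not, for example, on the topology of $\Sigma$ or on the number of its boundary curves.

The bound $1$ on $|H|$ is the natural borderline, and one formula shows why. For a smooth function $f$ on $\mathbb H^3$,
\begin{equation}\label{eq:lap}
\Delta_\Sigma f=\operatorname{tr}_{T\Sigma}\operatorname{Hess}f+2\langle\vec H,\nabla f\rangle .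
\end{equation}
Let $r$ be the distance to a point. Then, where $r>0$, $\operatorname{Hess}f(r)=f''\,dr^2+f'\coth r\,(g-dr^2)$, where $g$ is the metric. Write locally $\vec H=h\nu$ with $\nu$ a unit normal, and $c=\langle\nu,\partial_r\rangle$. Since the tangential part of $\partial_r$ has squared length $1-c^2$,
\begin{equation}\label{eq:radial}
\Delta_\Sigma f(r)=f''(1-c^2)+f'\coth r\,(1+c^2)+2f'hc .
\end{equation}
Only $c^2$ and the product $hc$ enter, so $\Sigma$ need not be orientable.

Suppose first that $|H|\le b$ with a constant $b<1$. Take $f=r$, the distance to a point not on $\Sigma$. Then $\Delta_\Sigma r\ge 1+c^2-2b|c|\ge 1-b^2$, and the divergence theorem gives the linear inequality $A\le L/(1-b^2)$, whatever the topology. If instead the bound $b$ exceeds $1$, no inequality is possible: fix a sphere with $\coth r\le b$ and, for large $n$, take $n$ copies, each with a small disc of boundary length $L/n$ removed; the total boundary length is $L$ and the area tends to infinity with $n$. At the value $1$ the linear inequality has degenerated, but closed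 surfaces are still excluded (see Section~\ref{sec:two}). A horosphere is a flat plane, and its round discs satisfy $A=L^2/4\pi$. So a constant $C$ is impossible, and the natural guess is a function $C(L)$. This guess is wrong.

\subsection{Results}

Surfaces are compact, immersed and smooth up to the boundary. They need not be connected or orientable.

\begin{theorem}\label{thm:A}
For every $N\ge3$ there is $L_N<\infty$ such that for every $L\ge L_N$ and every $A_0$ there is a connected, embedded, genus-$0$ compact surface $\Sigma\subset\mathbb H^3$ with exactly $N$ boundary components, $|H|\le1$, boundary length exactly $L$, and area greater than $A_0$. Consequently no function $C$ as in the conjecture exists; already $C(L_3)$ cannot be finite.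
\end{theorem}

\begin{theorem}\label{thm:B}
If $|H|\le 1$ and every connected component of $\Sigma$ has one or two boundary components, then
\[
A\le\tfrac14\,(e^{2L}-1)\,L .
\]
\end{theorem}

Thus the number three in Theorem~\ref{thm:A} is optimal. If the number of holes is not prescribed, the lengths at which the conjectured inequality fails can also be located.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item If $|H|\le1$ and $L<4\pi$, with any topology and any number of boundary components, then
\[
A\le\frac{L\,(16\pi-3L)}{(4\pi-L)^2}\;L .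
\]
\item For every $L>4\pi$ and every $A_0$ there is a connected embedded genus-$0$ surface with $|H|\le1$, boundary length exactly $L$, and area greater than $A_0$.
\end{enumerate}
\end{theorem}

So a finite $C(L)$ exists for each $L<4\pi$ and for no $L>4\pi$. The single value $L=4\pi$ is not decided here, nor are the sharp constants for $L<4\pi$. The horospherical discs show that the order $L^2$ of the bound in part (1) as $L\to0$ is optimal.

\subsection{Plan}

Section~\ref{sec:graphs} computes the mean curvature of a radial graph. Section~\ref{sec:linear} treats three holes by hand, to leading order. This shows why three holes suffice, why two do not, and where the leading order breaks down. Section~\ref{sec:profile} repairs the breakdown by bending the graph near each hole, and Sections~\ref{sec:family} and~\ref{sec:A} prove Theorem~\ref{thm:A}. Section~\ref{sec:above} follows the same surfaces down to the narrowest part of the necks and proves Theorem~\ref{thm:C}(2). The area bounds, which are independent of the construction, are proved in Sections~\ref{sec:two}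 and~\ref{sec:below}.

\section{Mean curvature of radial graphs}\label{sec:graphs}

Fix a point $o$ and write $\mathbb H^3\setminus\{o\}=(0,\infty)\times S^2$ with metric $dr^2+\sinh^2r\,g_{S^2}$. For a positive smooth function $u$ on a domain of $S^2$ consider the graph $r=u(x)$. Gradient, Hessian, Laplacian and norms of $u$ are taken with respect to $g_{S^2}$, and the norm of a Hessian is its operator norm. Put
\[
s=\frac{|\nabla u|}{\sinh u},\qquad W=\sqrt{1+s^2},\qquad D=\Delta u+s^2u_{JJ},\qquad u_{JJ}=\operatorname{Hess}u(J,J),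
\]
where $J$ is a unit vector orthogonal to $\nabla u$; where $\nabla u=0$ we have $s=0$ and $D=\Delta u$. The number $s$ is the slope of the graph against the spheres about $o$.

\begin{lemma}\label{lem:H}
With the sign for which spheres about $o$ have $H>0$,
\begin{equation}\label{eq:H}
2H=\coth u\,\bigl(3W^{-1}-W^{-3}\bigr)-\frac{D}{W^3\sinh^2u}.
\end{equation}
Consequently:
\begin{enumerate}
\item[(a)] if $D\ge W^3$, then $H\le1$;
\item[(b)] if $D\le2\sinh^2u\;W^3$, then $H\ge-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Extend $W$ by $W(r,x)=(1+|\nabla u|^2/\sinh^2r)^{1/2}$, which is the length of the gradient of $r-u(x)$. The unit normal field of the level sets of $r-u(x)$ is $\nu=W^{-1}(\partial_r-\sinh^{-2}r\,\nabla u)$, and $2H=\operatorname{div}\nu$ on $r=u$. In these coordinates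
\[
\operatorname{div}\nu=\sinh^{-2}r\;\partial_r\bigl(\sinh^2r\,W^{-1}\bigr)-\sinh^{-2}r\,\operatorname{div}_{S^2}\bigl(W^{-1}\nabla u\bigr).
\]
From $WW_r=-(W^2-1)\coth r$ the first term equals
\[
2\coth r\,W^{-1}-W^{-2}W_r=\coth r\,\bigl(2W^{-1}+W^{-1}-W^{-3}\bigr).
\]
For the second term, the gradient of $W$ on $S^2$ at fixed $r$ is $\operatorname{Hess}u(\nabla u,\cdot)/(W\sinh^2r)$. On $r=u$, with $e=\nabla u/|\nabla u|$ where $\nabla u\ne0$,
\[
\operatorname{div}_{S^2}\bigl(W^{-1}\nabla u\bigr)=\frac{\Delta u}{W}-\frac{\operatorname{Hess}u(\nabla u,\nabla u)}{W^3\sinh^2u}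
=W^{-3}\bigl[(1+s^2)\Delta u-s^2\operatorname{Hess}u(e,e)\bigr],
\]
and the bracket is $D$ because $\Delta u-\operatorname{Hess}u(e,e)=u_{JJ}$. Where $\nabla u=0$ the divergence is $\Delta u=D$. This proves \eqref{eq:H}.

For $x=W^{-1}\in(0,1]$ we have $0\le3x-x^3\le2$. Hence $2H\le2\coth u-D/(W^3\sinh^2u)$, and this is at most $2$ as soon as
\[
\frac{D}{W^3}\ge2\sinh^2u\,(\coth u-1)=2\sinh u\,e^{-u}=1-e^{-2u},
\]
which gives (a). Also $2H\ge-D/(W^3\sinh^2u)$, which gives (b).
\end{proof}

\section{Why three holes: the linear picture}\label{sec:linear}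

This section is heuristic and is not used in the proofs.

\subsection{A differential inequality on the sphere}

Let $u=T+v$ with $v$ smooth and fixed and $T\to\infty$, on a compact domain. Then $s^2=O(e^{-2T})$. The function $3x-x^3$ has vanishing derivative at $x=1$, so $3W^{-1}-W^{-3}=2+O(s^4)$. With $\coth u=1+2e^{-2u}+O(e^{-4T})$ and $\sinh^{-2}u=4e^{-2u}+O(e^{-4T})$, formula \eqref{eq:H} becomes
\[
H=1+2e^{-2u}(1-\Delta v)+O(e^{-4T}).
\]
To leading order, then, $H\le1$ means $\Delta v\ge1$. On the closed sphere this is impossible, since $\int\Delta v=0$. Holes allow logarithmic poles. Let $d=|x-p|$ be the chordal distance to $p\in S^2$ and $\theta$ the geodesic distance, so that $d=2\sin(\theta/2)$. Then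
\[
\Delta\log d=\frac1{\sin\theta}\Bigl(\sin\theta\cdot\tfrac12\cot\tfrac\theta2\Bigr)_\theta=\frac1{\sin\theta}\Bigl(\cos^2\tfrac\theta2\Bigr)_\theta=-\frac12 ,
\]
so $v=-k\sum_{j=1}^N\log d_j$, with poles at $N$ points $p_j$ and $d_j=|x-p_j|$, has the constant Laplacian $Nk/2$. To have room for the error terms we ask for
\begin{equation}\label{eq:need1}
Nk>2 .
\end{equation}

What does a hole cost? Near a pole, $e^u$ is about $e^Td^{-k}$ times a constant, so the boundary curve over $\{d=t\}$ has length about a constant times $e^Tt^{1-k}$. For $k\ge1$ this is at least a constant times $e^T$. But if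
\begin{equation}\label{eq:need2}
k<1,
\end{equation}
it stays bounded for $t=e^{-T/(1-k)}$, while the area is at least a constant times $e^{2T}$. Conditions \eqref{eq:need1} and \eqref{eq:need2} are compatible exactly when $N\ge3$.

The borderline cases $Nk=2$ with $N=1,2$ are familiar. For $N=1$, $k=2$ we have $e^u=e^T/d^2$; this is to leading order the horosphere $\cosh r-\sinh r\cos\theta=e^{T}/4$, since $1-\cos\theta=d^2/2$. For $N=2$, $k=1$ and antipodal points, $d_1d_2=2\sin\theta$ and $e^u=e^T/(2\sin\theta)$; this is to leading order the tube $\sinh r\sin\theta=\sinh R$ of radius $R$ about a geodesic, with $4\sinh R=e^T$, $H=\frac12(\coth R+\tanh R)=\coth2R$ and ends of length $2\pi\sinh R$. In neither case does the boundary become short far out. Three poles are the first case in which it does.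

\subsection{Three holes by hand}\label{sec:hand}

Let $p_1,p_2,p_3$ be the vertices of an equilateral triangle on the equator, $k=\frac34$, and
\[
u=T-\tfrac34(\log d_1+\log d_2+\log d_3),\qquad \Delta u=\tfrac98>1 .
\]
The graph is a large sphere with three spikes (Figure~\ref{fig:spikes}), and away from the tips $H\le1$ for large $T$. At $p_1$ the two other chordal distances are $\sqrt3$, so $e^u\approx e^T(3d_1)^{-3/4}$ nearby, and the curve over $\{d_1=t\}$ has length about $2\pi t\cdot\frac12e^u\approx\pi\,3^{-3/4}e^Tt^{1/4}$. With $t=e^{-4T}$ this is bounded: three short boundary curves, and area of order at least $e^{2T}$.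

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \a in {0,120,240}{
  \draw[thick,domain=6:114,samples=80,smooth,variable=\x]
    plot ({\x+\a}:{1.5-0.75*ln(2*sin(1.5*\x))});
  \draw[densely dashed] ({\a+6}:2.371) -- ({\a-6}:2.371);
  \node at ({\a}:2.75) {\small hole};
}
\fill (0,0) circle (1.2pt) node[below] {\small $o$};
\end{tikzpicture}
\caption{The equatorial section of the graph of $u=T-\frac34\sum_{j=1}^3\log d_j$, in polar coordinates $(r,\varphi)$ about $o$, for $T=1.5$ and holes of angular radius $6^\circ$. The drawing shows distances from $o$ correctly; hyperbolic lengths of circles are not to scale. As $T$ grows and the holes shrink, the middle part becomes a huge sphere while the spikes, cut off far out, end in curves of bounded length.}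
\label{fig:spikes}
\end{figure}

The flaw is at the tips. There, with $d=d_1$, $|\nabla u|\approx\frac3{4d}$, and with $e^{-T}=t^{1/4}$
\[
s\approx\frac{3}{4d}\cdot2e^{-T}(3d)^{3/4}=\tfrac32\,3^{3/4}\Bigl(\frac td\Bigr)^{1/4},\qquad
s^2u_{JJ}\approx-\tfrac{27}{16}\,3^{3/2}\Bigl(\frac td\Bigr)^{1/2}d^{-2}.
\]
The slope is of order one at the rim, and the term $s^2u_{JJ}$ in $D$ outweighs $\Delta u=\frac98$ for all $d\ll t^{1/5}$. So the criterion $D\ge W^3$ fails in a zone much larger than the hole. It is not only the criterion that fails: for $t\ll d\ll t^{1/5}$ the slope is small, the first term of \eqref{eq:H} is at least $2-\frac34s^4+O(s^6)$, and the second is about $\frac{3}{4d^2}s^2/\sinh^2u\approx\frac43s^4$, so $H>1$ there. Cutting the spikes off before this zone, at $d\approx t^{1/5}$, does not help, because the boundary length would be of order $e^Tt^{1/20}=t^{-1/5}$. The logarithm itself has to be bent.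

\section{The neck profile}\label{sec:profile}

Replace $-k\log d$ by a function $F(d)$ that behaves in the same way for $d$ much larger than a scale $\varepsilon$, and whose Laplacian is positive enough near the hole to compensate $s^2u_{JJ}$. To find it, treat the sphere near $p$ as a plane and set $q=dF'(d)<0$, $\tau=\log d$. Then $d^2\Delta F=q_\tau$ and $d^2u_{JJ}=q$, so the balance $\Delta F+s^2u_{JJ}=0$ is $q_\tau+s^2q=0$. The slope is $|q|/(d\sinh u)$. If we take $\sinh u$ proportional to $d^{-k}$, it satisfies $s^2=\kappa q^2w$, where $\kappa$ is a constant and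
\[
w=(\varepsilon/d)^{2m},\qquad m=1-k .
\]
This gives the Bernoulli equation $q_\tau=-\kappa wq^3$, that is, $(q^{-2})_\tau=2\kappa w$. Since $w_\tau=-2mw$ and $q\to-k$ far out, $q^{-2}=k^{-2}-\frac\kappa mw$. Choose the scale $\varepsilon$ so that $\kappa=m/k^2$. Then
\begin{equation}\label{eq:model}
q=-k(1-w)^{-1/2},\qquad s^2=\frac{q_\tau}{-q}=\frac{mw}{1-w},
\end{equation}
and integration gives an inverse hyperbolic cosine.

\medskip
So let $k>0$, $0<m\le1$, $\varepsilon>0$ and, for $\varepsilon<d\le2$,
\[
F(d)=-\frac km\operatorname{arcosh}\bigl((d/\varepsilon)^m\bigr)\le0,\qquad w=(\varepsilon/d)^{2m}\in(0,1),\qquad P=-F'(d).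
\]
From $\log Y\le\operatorname{arcosh}Y\le\log2Y$ for $Y\ge1$,
\begin{equation}\label{eq:Flog}
-\tfrac km\log2-k\log(d/\varepsilon)\le F(d)\le-k\log(d/\varepsilon).
\end{equation}

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item $P=\dfrac kd(1-w)^{-1/2}$ and $F''=\dfrac k{d^2}(1-w)^{-3/2}(1-w+mw)>0$.
\item As a function on $S^2$, with $d$ the chordal distance to $p$, $F(d)$ has the Hessian eigenvalue $F''\bigl(1-\frac{d^2}4\bigr)+\frac{Pd}4\ge0$ in the radial direction and $-\frac Pd\bigl(1-\frac{d^2}2\bigr)$ in the orthogonal direction. Hence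
\[
\operatorname{Hess}F(d)\ge-\frac Pd\,g_{S^2},\qquad|\operatorname{Hess}F(d)|\le\frac k{d^2}(1-w)^{-3/2},\qquad|\nabla F(d)|\le P .
\]
\item We have
\begin{align*}
\Delta F(d)&=(1-w)^{-3/2}\Bigl[\frac{kmw}{d^2}\Bigl(1-\frac{d^2}4\Bigr)+\frac k2(1-w)\Bigr]\\
&\ge\frac k2+\frac{kmw}{d^2}\Bigl(1-\frac{d^2}4\Bigr)(1-w)^{-3/2}.
\end{align*}
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The derivative of $\operatorname{arcosh}((d/\varepsilon)^m)$ is $\frac md(d/\varepsilon)^m\bigl((d/\varepsilon)^{2m}-1\bigr)^{-1/2}=\frac md(1-w)^{-1/2}$. Since $w'=-2mw/d$,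
\[
F''=-P'=\frac k{d^2}(1-w)^{-1/2}+\frac{kmw}{d^2}(1-w)^{-3/2},
\]
which is the stated expression.

(2) A function of the geodesic distance $\theta$ has Hessian eigenvalues $F_{\theta\theta}$ and $F_\theta\cot\theta$. From $d=2\sin(\theta/2)$ we get $d_\theta=\cos(\theta/2)$ and $d_{\theta\theta}=-d/4$. So $F_\theta=-P\cos(\theta/2)$, whence $|\nabla F|\le P$, and $F_{\theta\theta}=F''\cos^2(\theta/2)-Pd_{\theta\theta}=F''(1-\frac{d^2}4)+\frac{Pd}4$. Further, $F_\theta\cot\theta=-P\cos(\theta/2)\cos\theta/\sin\theta=-P\cos\theta/d$ with $\cos\theta=1-\frac{d^2}2\in[-1,1]$. This gives the lower bound. Since $1-w+mw\le1$ and $P/d\le\frac k{d^2}(1-w)^{-3/2}$, the radial eigenvalue lies between $0$ and $\frac k{d^2}(1-w)^{-3/2}\bigl[(1-\frac{d^2}4)+\frac{d^2}4\bigr]$, and the other one is at most $P/d$ in absolute value. This gives the norm bound. Near the antipode of $p$, $d$ is a smooth function on $S^2$, and the formulas extend there by continuity.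

(3) The sum of the eigenvalues is $F''(1-\frac{d^2}4)-\frac Pd(1-\frac{3d^2}4)$, which is
\[
k(1-w)^{-3/2}\Bigl[(1-w+mw)\Bigl(\frac1{d^2}-\frac14\Bigr)-(1-w)\Bigl(\frac1{d^2}-\frac34\Bigr)\Bigr].
\]
The bracket equals $mw(\frac1{d^2}-\frac14)+\frac12(1-w)$. For the inequality use $(1-w)^{-1/2}\ge1$.
\end{proof}

Part (3) shows both effects at once. The term $\frac k2$ of the logarithm is still there, and it is joined by a positive term that for small $d$ is about $kmwd^{-2}(1-w)^{-3/2}$, which is exactly the size of $-s^2u_{JJ}$ in the model \eqref{eq:model}.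

\section{The family of surfaces}\label{sec:family}

Fix
\[
N\ge3,\qquad\frac2N<k<1,\qquad m=1-k,\qquad\beta=\frac{Nk}2>1,\qquad\mu\in(0,1),\qquad\lambda=\frac{k\,2^{k/m}}{\mu\sqrt m}.
\]
Let $p_1,\dots,p_N$ be the vertices of a regular $N$-gon on the equator of $S^2$, $d_j=|x-p_j|$, and $r_1=\frac12\min_{i\ne j}|p_i-p_j|$. For small $\varepsilon>0$ define on $O_\varepsilon=\{d_j>\varepsilon\text{ for all }j\}$
\begin{equation}\label{eq:u}
u=u_\varepsilon=T_\varepsilon+\sum_{j=1}^NF(d_j),\qquad T_\varepsilon+\sum_{j\ne i}F(|p_i-p_j|)=\log\frac{2\lambda}\varepsilon .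
\end{equation}
By symmetry the condition on $T_\varepsilon$ does not depend on $i$. It says that near each $p_i$ the graph has $\sinh u\approx\frac\lambda\varepsilon e^{F(d_i)}$. Thus $\lambda$ sets the boundary length at the holes. It is chosen so that the actual $s^2$ falls below the value in \eqref{eq:model} by a factor; the number $\mu<1$ measures this slack.

Below, ``for small $\varepsilon$'' means for all $\varepsilon$ below a bound that depends only on quantities already fixed. Constants $C,C',C_1,C_4,c_5,C_6$ do not depend on $\varepsilon$.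

\begin{proposition}\label{prop:main}
\begin{enumerate}
\item $\inf_{O_\varepsilon}u_\varepsilon\to\infty$ as $\varepsilon\to0$.
\item For small $\varepsilon$, $H\le1$ on $O_\varepsilon$.
\item There is $M>1$ such that for small $\varepsilon$, $H\ge-1$ on $\{d_j\ge M\varepsilon\text{ for all }j\}$.
\item For each $i$ and each fixed $y>1$, the curve of the graph over $\{d_i=y\varepsilon\}$ has length at most $2\pi y\lambda+o(1)$ as $\varepsilon\to0$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Part (1).} By \eqref{eq:Flog}, $F(d)=-k\log\frac1\varepsilon+O(1)$ for fixed $d$, so $T_\varepsilon=\bigl(1+(N-1)k\bigr)\log\frac1\varepsilon+O(1)$. With the lower bound in \eqref{eq:Flog} and $d_j\le2$,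
\[
u\ge T_\varepsilon-Nk\log\tfrac1\varepsilon-C\ge(1-k)\log\tfrac1\varepsilon-C'\qquad\text{on }O_\varepsilon,
\]
and $k<1$.

\emph{Estimates near $p_i$.} On $\{d_i\le r_1\}$ we have $d_j\ge2r_1-d_i\ge r_1$ for $j\ne i$. Put $Q_i=T_\varepsilon+\sum_{j\ne i}F(d_j)$, so $u=F(d_i)+Q_i$. For small $\varepsilon$ the quantities $w$ belonging to the indices $j\ne i$ are at most $\frac12$, and Lemma~\ref{lem:F} gives $|\nabla Q_i|\le C_1$ and $|\operatorname{Hess}Q_i|\le C_1$. Since $Q_i(p_i)=\log(2\lambda/\varepsilon)$ and the geodesic distance to $p_i$ is at most $\frac\pi2d_i\le2d_i$,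
\begin{equation}\label{eq:Q}
\bigl|Q_i-\log(2\lambda/\varepsilon)\bigr|\le2C_1d_i .
\end{equation}
From now on we write $d=d_i$, and $F,P,w$ refer to this $d$. From $\sinh u=\frac12e^{Q_i}e^F(1-e^{-2u})$, \eqref{eq:Q} and \eqref{eq:Flog},
\begin{equation}\label{eq:sinh}
\sinh u\ge\frac\lambda\varepsilon\,2^{-k/m}\Bigl(\frac\varepsilon d\Bigr)^ke^{-2C_1d}(1-e^{-2u})\qquad(\varepsilon<d\le r_1).
\end{equation}
Since $P\ge k/d$, we have $|\nabla u|\le P+C_1\le P(1+C_1d/k)$. Together with \eqref{eq:sinh}, the formula for $P$, and $(\varepsilon/d)^{2-2k}=w$, this gives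
\[
s^2\le\frac{k^2}{d^2(1-w)}\cdot\frac{\varepsilon^2\,4^{k/m}}{\lambda^2}\Bigl(\frac d\varepsilon\Bigr)^{2k}G=\frac{k^24^{k/m}}{\lambda^2}\,\frac w{1-w}\,G=\mu^2m\,\frac w{1-w}\,G,
\]
where
\[
G=\Bigl(1+\frac{C_1d}k\Bigr)^2e^{4C_1d}(1-e^{-2u})^{-2}.
\]
Now choose $\delta\in(0,r_1]$, independent of $\varepsilon$, with
\begin{equation}\label{eq:delta}
\Bigl(1+\frac{C_1\delta}k\Bigr)^2e^{4C_1\delta}\le\mu^{-1/2},\qquad\frac{km}{d^2}\Bigl(1-\frac{d^2}4-\mu\Bigr)\ge C_1+\frac32\quad(0<d\le\delta).
\end{equation}
The second condition can be met because $\mu<1$. By part (1), $(1-e^{-2u})^{-2}\le\mu^{-1/2}$ for small $\varepsilon$, so $G\le\mu^{-1}$ and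
\begin{equation}\label{eq:s}
s^2\le\mu m\,\frac w{1-w},\qquad1+s^2\le\frac1{1-w}\qquad(\varepsilon<d_i\le\delta).
\end{equation}

\emph{The region $\{d_j\ge\delta\text{ for all }j\}$.} Here $|\nabla u|$ and $|\operatorname{Hess}u|$ are bounded independently of $\varepsilon$, and $\Delta u\ge Nk/2=\beta$ by Lemma~\ref{lem:F}(3). By part (1), $\sinh u\to\infty$ and $s\to0$ uniformly. Since $\beta>1$, for small $\varepsilon$ we have $D\ge\beta-o(1)\ge W^3$ and $D\le C\le2\sinh^2u\le2\sinh^2u\,W^3$. Lemma~\ref{lem:H} gives $|H|\le1$.

\emph{Part (2).} It remains to consider $\varepsilon<d_i\le\delta$. By Lemma~\ref{lem:F}(3), applied to all $N$ terms,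
\[
\Delta u\ge\beta+\frac{kmw}{d^2}\Bigl(1-\frac{d^2}4\Bigr)(1-w)^{-3/2}.
\]
By Lemma~\ref{lem:F}(2), $u_{JJ}\ge-\frac Pd-C_1=-\frac k{d^2}(1-w)^{-1/2}-C_1$, and with \eqref{eq:s}
\[
s^2u_{JJ}\ge-\mu mw(1-w)^{-3/2}\Bigl(\frac k{d^2}+C_1\Bigr).
\]
Finally $(1+x)^{3/2}\le1+\frac32x(1+x)^{1/2}$ for $x\ge0$, by the mean value theorem, so \eqref{eq:s} gives $W^3\le1+\frac32w(1-w)^{-3/2}$. Altogether
\[
D-W^3\ge\beta-1+w(1-w)^{-3/2}\Bigl[\frac{km}{d^2}\Bigl(1-\frac{d^2}4-\mu\Bigr)-\mu mC_1-\frac32\Bigr]\ge0
\]
by \eqref{eq:delta}, and Lemma~\ref{lem:H}(a) applies.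

\emph{Part (3).} It remains to consider $M\varepsilon\le d_i\le\delta$. Require $M^{2m}\ge2$. Then $w\le\frac12$, so $s^2\le1$ by \eqref{eq:s}, and $D\le3|\operatorname{Hess}u|\le C_4/d^2$ by Lemma~\ref{lem:F}(2). From \eqref{eq:sinh} and $G\le\mu^{-1}$ we have $\sinh^2u\ge c_5\varepsilon^{-2}(\varepsilon/d)^{2k}$. Thus
\[
\frac D{2\sinh^2u}\le C_6\Bigl(\frac\varepsilon d\Bigr)^{2-2k}\le C_6M^{-2m},
\]
with $C_6$ independent of $\varepsilon$ and $M$. Choose $M$ so large that also $C_6M^{-2m}\le1$. Then $D\le2\sinh^2u\le2\sinh^2u\,W^3$, and Lemma~\ref{lem:H}(b) applies.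

\emph{Part (4).} On the circle, $F\le0$ and \eqref{eq:Q} give $\sinh u\le\frac12e^u\le\frac\lambda\varepsilon e^{2C_1y\varepsilon}$. The circle has length $2\pi\sin\theta\le2\pi d=2\pi y\varepsilon$ on $S^2$. Since $F(d_i)$ is constant on it, the derivative of $u$ along it is at most $C_1$ in absolute value. The length of the curve on the graph is therefore at most
\[
2\pi y\varepsilon\Bigl(C_1+\frac\lambda\varepsilon e^{2C_1y\varepsilon}\Bigr)=2\pi y\lambda+o(1).\qedhere
\]
\end{proof}

\section{Area without bound}\label{sec:A}

Both constructions end in the same way: cut the necks at $d_j=y_0\varepsilon$, then enlarge one hole to adjust the boundary length.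

\begin{lemma}\label{lem:adjust}
With the data of Section~\ref{sec:family} fixed, let $y_0>1$, and suppose that for all small $\varepsilon$ the graph of $u_\varepsilon$ has $|H|\le1$ on $\{d_j\ge y_0\varepsilon\text{ for all }j\}$. Then for every $L>2\pi Ny_0\lambda$ and every $A_0$ there is a connected embedded genus-$0$ compact surface with exactly $N$ boundary components, $|H|\le1$, boundary length exactly $L$, and area greater than $A_0$.
\end{lemma}

\begin{proof}
Let $\varepsilon$ be so small that $y_0\varepsilon<r_1/2$. For $t\in[y_0\varepsilon,r_1/2]$ let $\Sigma_{\varepsilon,t}$ be the graph of $u_\varepsilon$ over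
\[
\{d_1\ge t,\ d_j\ge y_0\varepsilon\text{ for }j\ge2\},
\]
the sphere minus $N$ open round discs with disjoint closures. It is a compact connected embedded surface of genus $0$ with $N$ boundary curves and $|H|\le1$, and it is smooth up to the boundary because $y_0>1$. Its boundary length depends continuously on $t$. At $t=y_0\varepsilon$ it is at most $2\pi Ny_0\lambda+o(1)$ by Proposition~\ref{prop:main}(4), so less than $L$ for small $\varepsilon$. At $t=r_1/2$ it is at least $\inf\sinh u_\varepsilon$ times the length of the circle $\{d_1=r_1/2\}$ on $S^2$, which tends to infinity by Proposition~\ref{prop:main}(1). So for small $\varepsilon$ some $t$ gives length exactly $L$. The area element of a radial graph is $\sinh^2u\,W$, so for every $t\in[y_0\varepsilon,r_1/2]$ the area is at least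
\[
\int_{\{d_j\ge r_1\text{ for all }j\}}\sinh^2u_\varepsilon .
\]
This tends to infinity as $\varepsilon\to0$, because the domain of integration does not depend on $\varepsilon$ and has positive area: at the north pole all $d_j=\sqrt2$, while $r_1\le\frac12\sqrt3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $N\ge3$, fix any $k\in(\frac2N,1)$ and $\mu=\frac12$; for $N=3$ one may take $k=\frac34$ as in Section~\ref{sec:hand}. With $M$ from Proposition~\ref{prop:main}(3), parts (2) and (3) give $|H|\le1$ on $\{d_j\ge M\varepsilon\text{ for all }j\}$ for small $\varepsilon$. Put $L_N=2\pi NM\lambda+1$ and apply Lemma~\ref{lem:adjust} with $y_0=M$. If a function $C$ as in the conjecture existed, all these areas for $N=3$, $L=L_3$ would be at most $C(L_3)L_3<\infty$, a contradiction.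
\end{proof}

\section{Boundary length just above \texorpdfstring{$4\pi$}{4 pi}}\label{sec:above}

How short can the boundary be made? If the necks may be cut at $d_j=y_0\varepsilon$, all lengths above
\[
2\pi Ny_0\lambda=4\pi\,y_0\,\beta\,\frac{2^{k/m}}{\mu\sqrt m}
\]
occur. This is close to $4\pi$ if $\beta$, $\mu$ and $y_0$ are close to $1$ and $k$ is close to $0$, hence $N=2\beta/k$ is large. The parameters $\beta$, $\mu$ and $k$ are at our disposal. The problem is $y_0$: the constant $M$ of Proposition~\ref{prop:main}(3) came from a crude estimate, and we need $H\ge-1$ almost down to the circle $d_j=\varepsilon$, where the profile becomes vertical. On the scale $d_j\approx\varepsilon$ both sides of the criterion $D\le2\sinh^2u\,W^3$ are of order $\varepsilon^{-2}$. Multiplied by $\varepsilon^2$, they converge to explicit functions of $y=d_j/\varepsilon$, and the proof compares these limits.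

\begin{proposition}\label{prop:star}
If
\begin{equation}\label{eq:star}
\sqrt m\,\bigl(1-\mu^24^{-k/m}\bigr)<2k\mu\,8^{-k/m},
\end{equation}
then for each $\eta>0$ and all small $\varepsilon$, $H\ge-1$ on $\{d_j\ge(1+\eta)\varepsilon\text{ for all }j\}$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:main}(3) it remains to treat $d=d_i=\varepsilon y$ with $y\in[1+\eta,M]$. As before, $F,P,w$ refer to this $d$. All $o(1)$ and $O(\cdot)$ below are for $\varepsilon\to0$, uniformly in this range. Note that $w=y^{-2m}$, and that $F$ and $(1-w)^{-1}$ are bounded functions of $y$ alone.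

\emph{Limits.} By \eqref{eq:Q} and part (1) of Proposition~\ref{prop:main}, $\sinh u=\frac\lambda\varepsilon e^F(1+o(1))$. Since $\nabla u$ is the sum of $\nabla Q_i=O(1)$ and a radial vector of length $P\cos(\theta/2)$, with $P\ge\frac k{M\varepsilon}\to\infty$, we have $|\nabla u|=P(1+o(1))$. Hence
\[
s^2=s_\infty^2(1+o(1)),\qquad s_\infty^2=\frac{k^2e^{-2F}}{\lambda^2y^2(1-w)}.
\]
The radial component of $J$ is, up to sign, the quotient by $|\nabla u|$ of the nonradial component of $\nabla u$, which is that of $\nabla Q_i$; so it is $O(\varepsilon)$. By Lemma~\ref{lem:F}(2) the radial Hessian eigenvalue of $F$ is $O(\varepsilon^{-2})$, and the orthogonal one is $-\frac Pd+O(1)$ with $\frac Pd=O(\varepsilon^{-2})$. Therefore $u_{JJ}=-\frac Pd+O(1)$. With Lemma~\ref{lem:F}(3),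
\begin{align}
\varepsilon^2D&=\frac k{y^2}(1-w)^{-3/2}\bigl[mw-(1-w)s_\infty^2\bigr]+o(1),\label{eq:lim1}\\
\varepsilon^2\cdot2\sinh^2u\,W^3&=2\lambda^2e^{2F}(1+s_\infty^2)^{3/2}+o(1).\label{eq:lim2}
\end{align}

\emph{Comparison.} With $Y=y^m$ we have $e^{-F}=(Y+\sqrt{Y^2-1})^{k/m}\in[y^k,2^{k/m}y^k]$. Put
\[
a=\frac{k^2}{\lambda^2}=m\mu^24^{-k/m}<m<1 .
\]
Then $(1-w)s_\infty^2\ge a\,y^{2k-2}=aw$, and so $1+s_\infty^2\ge\frac{1-w+aw}{1-w}\ge\frac a{1-w}$. Hence the main term of \eqref{eq:lim1} is at most
\[
k(m-a)\,w\,y^{-2}(1-w)^{-3/2},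
\]
and that of \eqref{eq:lim2} is at least
\[
2\lambda^24^{-k/m}y^{-2k}a^{3/2}(1-w)^{-3/2}=\frac{2k^2}{\mu^2m}\,a^{3/2}\,y^{-2k}(1-w)^{-3/2}.
\]
Here $wy^{-2}=y^{-2m-2}\le y^{-2k}$. So the first main term is strictly smaller than the second for every $y\in[1+\eta,M]$ if $m-a<\frac{2k}{\mu^2m}a^{3/2}$. Inserting $a$, this reads
\[
m\bigl(1-\mu^24^{-k/m}\bigr)<2k\sqrt m\,\mu\,8^{-k/m},
\]
which is \eqref{eq:star} multiplied by $\sqrt m$. Both main terms are continuous on the compact interval $[1+\eta,M]$, so their difference is bounded away from $0$, and $D<2\sinh^2u\,W^3$ for small $\varepsilon$. Lemma~\ref{lem:H}(b) applies.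
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $L>4\pi$. For $N\ge3$ set
\[
\beta=1+\frac1N,\qquad k=\frac{2\beta}N,\qquad m=1-k,\qquad\mu=1-k^2,\qquad\eta=\frac1N .
\]
Then $\frac2N<k<1$ and $k\to0$ as $N\to\infty$. The left side of \eqref{eq:star} is at most $1-\mu^24^{-k/m}=(2\log2)k+O(k^2)$, and the right side is $2k+O(k^2)$. Since $2\log2<2$, \eqref{eq:star} holds for large $N$. Moreover
\[
2\pi N(1+\eta)\lambda=4\pi\beta(1+\eta)\,\frac{2^{k/m}}{\mu\sqrt m}\longrightarrow4\pi\qquad(N\to\infty).
\]
Fix $N$ so large that \eqref{eq:star} holds and $2\pi N(1+\eta)\lambda<L$. By Propositions~\ref{prop:main}(2) and~\ref{prop:star}, the hypothesis of Lemma~\ref{lem:adjust} holds with $y_0=1+\eta$, and the lemma gives the surfaces.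
\end{proof}

\section{At most two boundary curves}\label{sec:two}

We turn to upper bounds. A connected surface with one or two boundary curves has its boundary within distance $L/2$ of a geodesic: pick a point on each curve and join the two. With three curves no such geodesic need exist, and this is the only place where the hypothesis of Theorem~\ref{thm:B} enters. What is needed is a function of the distance to a geodesic that is strictly subharmonic on every surface with $|H|\le1$.

\begin{lemma}\label{lem:geod}
Let $\rho$ be the distance to a geodesic $\gamma$ and $f=\frac12\cosh2\rho$. On every surface with $|H|\le1$,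
\[
\Delta_\Sigma f\ge2e^{-2\rho}>0 .
\]
\end{lemma}

\begin{proof}
In the metric $d\rho^2+\cosh^2\!\rho\,dt^2+\sinh^2\!\rho\,d\varphi^2$ the Hessian of $f=\frac12+\sinh^2\rho$, which is smooth on $\mathbb H^3$, has the eigenvalues
\[
f''=2\cosh2\rho,\qquad f'\tanh\rho=\cosh2\rho-1,\qquad f'\coth\rho=\cosh2\rho+1,
\]
with sum $4\cosh2\rho$. Let $\rho>0$, let $\nu$ be a local unit normal and $c=|\langle\nu,\partial_\rho\rangle|$. Then $\operatorname{Hess}f(\nu,\nu)\le2c^2\cosh2\rho+(1-c^2)(\cosh2\rho+1)$ and $2\langle\vec H,\nabla f\rangle\ge-2c\sinh2\rho$. By \eqref{eq:lap},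
\[
\Delta_\Sigma f\ge3\cosh2\rho-1-(\cosh2\rho-1)c^2-2c\sinh2\rho .
\]
The right side decreases in $c\in[0,1]$, and at $c=1$ it is $2\cosh2\rho-2\sinh2\rho=2e^{-2\rho}$. At points of $\gamma$ the inequality follows directly from the Hessian eigenvalues $2,0,2$ there and $\nabla f=0$.
\end{proof}

In particular, by the maximum principle there is no closed surface with $|H|\le1$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Sigma$ be connected with one or two boundary curves. Choose a point on each, and a geodesic $\gamma$ through the chosen point or points (any such geodesic if the two points coincide in $\mathbb H^3$). Every boundary point has distance at most $L/2$ from a chosen point, so $\rho\le L/2$ on $\partial\Sigma$. Since $\Delta_\Sigma f>0$, $f$ has no interior maximum, and $\rho\le L/2$ on all of $\Sigma$. Integrating Lemma~\ref{lem:geod},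
\[
2e^{-L}A\le\int_\Sigma\Delta_\Sigma f\le\int_{\partial\Sigma}\sinh2\rho\le L\sinh L ,
\]
that is, $A\le\frac14(e^{2L}-1)L$. For several components with boundary lengths $L_i$, add: $\sum_i\frac14(e^{2L_i}-1)L_i\le\frac14(e^{2L}-1)L$.
\end{proof}

\section{Boundary length below \texorpdfstring{$4\pi$}{4 pi}}\label{sec:below}

With many boundary curves there is no convenient geodesic. Instead we use a radial function with a pole at a point of the surface itself. Suppose $f(r)$ is increasing, has such a pole, and satisfies $\Delta_\Sigma f\ge0$ on every surface with $|H|\le1$. Then the flux out of the pole is at most $\int_{\partial\Sigma}f'(r)$, so we want $f'$ to decrease as fast as possible. Let $f'>0$ and $f''\le0$. By \eqref{eq:radial} the worst sign of $hc$ leads to the quadratic polynomial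
\[
(f'\coth r+f'')-2f'|c|+(f'\coth r-f'')\,c^2 .
\]
Its minimum is at $|c|=f'/(f'\coth r-f'')<1$, so it is nonnegative for all $c\in[-1,1]$ exactly when $f'^2\le f'^2\coth^2r-f''^2$, that is, $|f''|\le f'/\sinh r$. The fastest decay, $f''=-f'/\sinh r$, gives $f'=\coth(r/2)$ up to a factor. This function behaves like $2/r$ at the pole and tends to $1$ at infinity; the resulting flux $2\cdot2\pi$ is the number $4\pi$.

This flux inequality is then integrated over the position of the pole. What remains is an integral over $\Sigma$ of a weight that decays with the distance to a boundary point, and a second choice of $f$ controls it.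

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Let $X:\Sigma\to\mathbb H^3$ be the immersion. Functions on $\mathbb H^3$ are pulled back to $\Sigma$ by $X$ without change of notation, and in distances a point of $\Sigma$ stands for its image.

\emph{Step 1: the flux inequality.} Let $q\in\Sigma$ with $x_0=X(q)\notin X(\partial\Sigma)$. Take $r=\operatorname{dist}(\cdot,x_0)$, $f=2\log\sinh(r/2)$ and $a=f'=\coth(r/2)$. Then $f''=\frac12(1-a^2)$ and $a\coth r=\frac12(1+a^2)$, and \eqref{eq:radial} gives, away from $X^{-1}(x_0)$,
\[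
\Delta_\Sigma f=\tfrac12(1-a^2)(1-c^2)+\tfrac12(1+a^2)(1+c^2)+2ahc=1+a^2c^2+2ahc=(h+ac)^2+1-h^2\ge0 .
\]
The set $X^{-1}(x_0)$ is finite and lies in the interior of $\Sigma$. Remove from $\Sigma$ the intrinsic discs of small radius $\tau$ about its points. On the boundary of such a disc, of length $2\pi\tau(1+o(1))$, we have $r=\tau(1+o(1))$, the derivative of $r$ in the direction away from the center is $1+o(1)$, and $f'=\frac2r(1+o(1))$. So the flux of $\nabla f$ out of each disc tends to $4\pi$ as $\tau\to0$. There is at least one disc, and on $\partial\Sigma$ the outward derivative of $f$ is at most $f'$. The divergence theorem yields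
\begin{equation}\label{eq:flux}
\int_{\partial\Sigma}\coth\frac{\operatorname{dist}(x_0,z)}2\,ds(z)\ge4\pi .
\end{equation}
The excluded points $q\in X^{-1}(X(\partial\Sigma))$ form a set of area zero, because $X(\partial\Sigma)$ has finite length and $X$ is an immersion, hence locally bi-Lipschitz onto its image.

\emph{Step 2: integration over $\Sigma$.} Put
\[
g(r)=\coth\frac r2-1=\frac2{e^r-1},\qquad I(z)=\int_\Sigma g(\operatorname{dist}(x,z))\,dA(x).
\]
Integrate \eqref{eq:flux} over $q\in\Sigma$ and exchange the integrals of the nonnegative integrand by Tonelli's theorem. This gives $4\pi A\le LA+\int_{\partial\Sigma}I\,ds$, that is,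
\begin{equation}\label{eq:int}
(4\pi-L)A\le\int_{\partial\Sigma}I(z)\,ds(z).
\end{equation}
Since $L<4\pi$, the coefficient of $A$ is positive. It remains to bound $I(z)$ by an expression that grows more slowly than $A$.

\emph{Step 3: a weighted area bound.} For every $z\in\mathbb H^3$, with $r=\operatorname{dist}(\cdot,z)$ and $h_0(r)=\dfrac2{\sinh2r}$,
\begin{equation}\label{eq:h0}
\int_\Sigma h_0(r)\,dA\le L .
\end{equation}
For $\tau>0$ let $\psi$ be smooth on $[0,\infty)$ with $\psi'=0$ on $[0,\tau/2]$, $\psi''\ge0$ and $\psi'=1$ on $[\tau,\infty)$. Then $\psi(r)$ is smooth on $\mathbb H^3$ and $0\le\psi'\le1$. By \eqref{eq:radial},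
\[
\Delta_\Sigma\psi(r)\ge\psi'\bigl[\coth r\,(1+c^2)-2|c|\bigr]=\psi'\bigl[\coth r\,(|c|-\tanh r)^2+\coth r-\tanh r\bigr]\ge\psi'h_0(r)\ge0,
\]
because $\coth r-\tanh r=1/(\sinh r\cosh r)=h_0(r)$. Integration gives $\int_{\Sigma\cap\{r\ge\tau\}}h_0\,dA\le\int_{\partial\Sigma}\psi'\,ds\le L$. Let $\tau\to0$; the set $\{r=0\}$ in $\Sigma$ is finite.

\emph{Step 4: comparison of the weights.} The weight $h_0$ decays like $4e^{-2r}$, about the square of $g$, and near $r=0$ it behaves like $1/r$, half of $g$. This suggests
\begin{equation}\label{eq:weights}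
g\le2h_0+\sqrt{h_0}.
\end{equation}
To prove it, let $t=e^{-r}\in(0,1)$. Then $g=\frac{2t}{1-t}$ and $h_0=\frac{4t^2}{1-t^4}$. After multiplication by $\frac{1-t^4}{2t}$ the claim reads $1+t+t^2+t^3\le4t+\sqrt{1-t^4}$, that is, $1-3t+t^2+t^3\le\sqrt{1-t^4}$. The left side is at most $1-3t+2t^2=(1-t)(1-2t)\le1-t$, and $(1-t)^2\le1-t\le1-t^4$.

\emph{Step 5: conclusion.} By \eqref{eq:weights}, \eqref{eq:h0} and the Cauchy--Schwarz inequality, $I(z)\le2L+\sqrt{LA}$. With \eqref{eq:int},
\[
(4\pi-L)A\le2L^2+L^{3/2}\sqrt A .
\]
The discriminant of this quadratic inequality for $\sqrt A$ is $L^3+8L^2(4\pi-L)=L^2(32\pi-7L)$, so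
\[
\sqrt A\le\frac{L\bigl(\sqrt L+\sqrt{32\pi-7L}\,\bigr)}{2(4\pi-L)} .
\]
Squaring, with $(x+y)^2\le2x^2+2y^2$, we get
\[
A\le\frac{L^2(64\pi-12L)}{4(4\pi-L)^2}=\frac{L^2(16\pi-3L)}{(4\pi-L)^2}.\qedhere
\]
\end{proof}

\begin{remark}
For every $L$, inequality \eqref{eq:flux} gives $L\ge4\pi\tanh\bigl(\frac12\operatorname{dist}(x_0,X(\partial\Sigma))\bigr)$ for all $x_0\in X(\Sigma)$; for $x_0\in X(\partial\Sigma)$ this is trivial. A surface with $|H|\le1$ that reaches far from its boundary thus has boundary length at least nearly $4\pi$. In the examples of Section~\ref{sec:above}, before one hole is enlarged, the boundary consists of $N$ curves, each of length about $2\pi k$, and the requirement $Nk>2$ from \eqref{eq:need1} leads to the same number.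
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Isoperimetric Inequality And Area Growth Of Surfaces With Bounded Mean Curvature}, \texttt{https://scholarworks.umass.edu/cgi/viewcontent.cgi?article=1015\&context=dissertations\_2}.
\end{thebibliography}
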